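\title{Sharp o-minimality of the Pfaffian structure}

\begin{abstract}
We prove that the structure $\mathbb R_{\mathrm{Pfaff}}$ generated by all Pfaffian functions carries a format--degree filtration that makes it sharply o-minimal and to which the standard Gabrielov--Vorobjov filtration is reducible. The filtration is the one freely generated by basic Pfaffian sets. It is reducible to every other filtration with these two properties, and a set of format $F$ and degree $D$, in any ambient dimension, has at most polynomially many in $D$ connected components. To count components we approximate a set by $\{u>0\}$, where $u$ is an iterated maximum, minimum, supremum and infimum of smooth functions over compact ranges, and we count the Clarke critical points of $u$. By Carath\'eodory's theorem these points are described by systems that involve only boundedly many variables and functions, so that Khovanskii's bound applies. The argument also gives a criterion for sharp o-minimality of an arbitrary o-minimal expansion of the real field.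
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Format and degree}

A \emph{structure} will always mean an expansion of the real field: a collection $\mathcal S$ of subsets of the spaces $\mathbb R^\ell$, called \emph{definable}, that contains all real algebraic sets and is closed under finite unions, finite intersections, complements, the products $A\times\mathbb R$ and $\mathbb R\times A$, and the projection that forgets the last coordinate. It is \emph{o-minimal} if every definable subset of $\mathbb R$ is a finite union of points and intervals.

O-minimality says that a definable subset of the line has finitely many connected components, but it does not say how many. For the zero set of a polynomial of degree $D$ in one variable the answer is at most $D$, and one would like every definable set to come with a ``degree'' that controls such counts polynomially. The exponent of the polynomial may depend on a second, coarser invariant, the ``format'', which plays the role of the number of variables.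

\begin{definition}\label{def:sharp}
Let $\mathcal S$ be an o-minimal structure. An \emph{FD-filtration} on $\mathcal S$ is a family $\Omega=\{\Omega_{F,D}\}_{F,D\in\mathbb N}$ of collections of definable sets such that $\Omega_{F,D}\subset\Omega_{F+1,D}\cap\Omega_{F,D+1}$ and every definable set lies in some $\Omega_{F,D}$. A set in $\Omega_{F,D}$ has \emph{format} $F$ and \emph{degree} $D$. The pair $(\mathcal S,\Omega)$ is \emph{sharply o-minimal} if for every $F$ there is a polynomial $P_F$ such that the following axioms hold.
\begin{itemize}
\item \emph{Dimension.} If $A\subset\mathbb R^\ell$ and $A\in\Omega_{F,D}$, then $\ell\le F$.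
\item \emph{Counting.} If $A\subset\mathbb R$ and $A\in\Omega_{F,D}$, then $A$ has at most $P_F(D)$ connected components.
\item \emph{Operations.} If $A\subset\mathbb R^\ell$ and $A\in\Omega_{F,D}$, then $A\times\mathbb R$, $\mathbb R\times A$, the complement $A^c=\mathbb R^\ell\setminus A$ and the projection of $A$ to $\mathbb R^{\ell-1}$ lie in $\Omega_{F+1,P_F(D)}$.
\item \emph{Boolean.} If $A_1,\dots,A_k\subset\mathbb R^\ell$ lie in $\Omega_{F,D}$, then $\bigcup_iA_i$ and $\bigcap_iA_i$ lie in $\Omega_{F+1,kD}$.
\item \emph{Algebraic sets.} If $P\in\mathbb R[x_1,\dots,x_\ell]$, then $\{P=0\}\in\Omega_{\ell,\deg P}$.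
\end{itemize}
A filtration $\Omega'$ is \emph{reducible} to $\Omega$ if for every $F$ there are $F'$ and a polynomial $Q_F$ with $\Omega'_{F,D}\subset\Omega_{F',Q_F(D)}$ for all $D$.
\end{definition}

In these axioms the format never comes to depend on the degree. In the Boolean axiom a union or intersection of $k$ sets costs a single unit of format, however large $k$ is; this is the axiom that the proof below has to pay for.

\medskip\noindent\textbf{Conventions.} We take $0\in\mathbb N$, and the zero polynomial has degree $0$. Ambient spaces are $\mathbb R^\ell$ with $\ell\ge1$, and a set is always considered together with its ambient space, so there is one empty set for each $\ell$. (If one admits $\mathbb R^0$, one puts its two subsets into every $\Omega_{F,D}$ and nothing changes. If projections may forget any coordinate, the proofs are the same; see the proof of Proposition~\ref{prop:exhaust}.) A \emph{box} is a product of nonempty, possibly unbounded, open intervals. ``Component'' means connected component. The symbol $C_F$ denotes a positive integer depending only on $F$, possibly different at each occurrence, and a quantity is $\operatorname{poly}_F(D)$ if it is at most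 $C_F(D+1)^{C_F}$.

\subsection{Pfaffian functions}

Let $B\subset\mathbb R^\ell$ be a box. Analytic functions $f_1,\dots,f_m:B\to\mathbb R$ form a \emph{Pfaffian chain of order $m$} if
\[
\frac{\partial f_i}{\partial x_j}=P_{ij}(x_1,\dots,x_\ell,f_1,\dots,f_i)\qquad\text{for all }i,j
\]
with real polynomials $P_{ij}$; the \emph{degree} of the chain is $\alpha=\max\deg P_{ij}$. We allow the empty chain, with $m=0$ and $\alpha=0$. The chain is \emph{restricted} if $B$ is bounded and the $f_i$ extend analytically to a neighborhood of $\overline B$. A \emph{Pfaffian function} of degree $\beta$ in the chain is a function $Q(x,f_1,\dots,f_m)$ with $Q$ a polynomial of degree $\beta$. By the chain rule, its first partial derivatives are Pfaffian in the same chain, of degree at most $\alpha+\beta-1$ when $\beta\ge1$. For example, $e^{ax}$ on $\mathbb R$ is a chain of order $1$ and degree $1$ ($f'=af$), and $\tan x$ on $(-\pi/2,\pi/2)$ is a chain of order $1$ and degree $2$ ($f'=1+f^2$). Neither is restricted, but both become restricted on any interval with compact closure in the domain.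

Let $\mathbb R_{\mathrm{Pfaff}}$ be the smallest structure containing the graphs of all Pfaffian functions, and $\mathbb R_{\mathrm{rPfaff}}$ the smallest one containing the graphs of the restricted ones. Both are o-minimal; we use this fact for $\mathbb R_{\mathrm{Pfaff}}$ and do not reprove it. The quantitative input is the following B\'ezout-type bound. A solution of a system of $n$ equations in $n$ unknowns is \emph{nondegenerate} if the Jacobian determinant does not vanish there.

\begin{theorem}[Khovanskii \cite{Kh}; see \cite{GV}]\label{thm:khov}
Let $p_1,\dots,p_n$ be Pfaffian functions of degree at most $\beta$, $\beta\ge1$, in a chain of order $m$ and degree $\alpha$ on $\mathbb R^n$. Then the system $p_1=\dots=p_n=0$ has at most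
\[
2^{m(m-1)/2}\,\beta^n\,\bigl(\min(n,m)\alpha+n\beta-n+1\bigr)^m
\]
nondegenerate solutions.
\end{theorem}

The bound is polynomial in $\alpha$ and $\beta$ once $n$ and $m$ are fixed, and it does not depend on the coefficients of the polynomials involved. So $\alpha,\beta$ belong to the degree and $n,m$ to the format. This is the bookkeeping of the standard filtration.

\begin{definition}\label{def:standard}
A set $A\subset\mathbb R^n$ has \emph{standard format} $\le F$ and \emph{standard degree} $\le D$ if
\[
A=\{x:\ \mathrm Q_1y_1\cdots\mathrm Q_\nu y_\nu\ \Phi(x,y_1,\dots,y_\nu)\},
\]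
where each $\mathrm Q_i$ is $\exists$ or $\forall$ and each $y_i$ is a block of variables; the total number $N$ of variables and the number $\nu$ of blocks are at most $F$; $\Phi$ is a Boolean combination of $s\le D$ sign conditions $g>0$ or $g=0$; and all the $g$ are Pfaffian of degree at most $D$ in one common chain, of order $m\le F$ and degree $\alpha\le D$, on a box $B\subset\mathbb R^N$. This defines the \emph{standard (Gabrielov--Vorobjov) filtration} on $\mathbb R_{\mathrm{Pfaff}}$, and, if the chain is required to be restricted, on $\mathbb R_{\mathrm{rPfaff}}$.
\end{definition}

One may read the formula with all variables ranging over the factors of $B$, or with all variables ranging over $\mathbb R$ and the sign conditions false outside $B$. Our results hold for both readings.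

The requirement of one common chain fits badly with the Boolean axiom. The sets $A_i=\{x\in\mathbb R:e^{a_ix}-x-2>0\}$, $i=1,\dots,k$, have standard format $1$ and standard degree $1$, but the evident chain for their union is $e^{a_1x},\dots,e^{a_kx}$, of order $k$, while the axiom asks for format $2$. So one looks for another filtration that satisfies the axioms and into which the standard one maps with polynomial loss. By \cite[Theorem 6]{Tame}, there is an FD-filtration that makes $\mathbb R_{\mathrm{rPfaff}}$ sharply o-minimal and to which the standard filtration is reducible, and it is conjectured in \cite{Tame} that this extends to $\mathbb R_{\mathrm{Pfaff}}$: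

\begin{quote}
\emph{Is there an FD-filtration $\Omega$ on $\mathbb R_{\mathrm{Pfaff}}$ such that $(\mathbb R_{\mathrm{Pfaff}},\Omega)$ is sharply o-minimal and the standard filtration on $\mathbb R_{\mathrm{Pfaff}}$ is reducible to $\Omega$?}
\end{quote}

One would guess that the answer is yes. A Pfaffian chain becomes restricted on every box with compact closure in its domain, and Khovanskii's bound does not see the size of the box. The obstacle is that exhaustion by smaller boxes does not commute with complements. The set $\{x:\exists y\ x=e^y\}$ is the increasing union of the sets obtained by restricting to $|y|<R$, but its complement is then a decreasing intersection, and after several alternations of projection and complement one faces limits of limits in alternating directions.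

\subsection{Results}

We answer the question in the affirmative, with the most economical filtration possible: we declare basic Pfaffian sets to have their natural format and degree and close up under the axioms.

Let $\mathcal L$ be a collection of sets, called \emph{leaves}, each with a format that is at least its ambient dimension and a degree that is at least $1$. A \emph{tree over $\mathcal L$} is either a single leaf, or consists of a root labeled by one of the operations $A\mapsto A\times\mathbb R$, $\mathbb R\times A$, $A^c$, projection (one child), or $\bigcup$, $\bigcap$ ($k\ge1$ children in the same $\mathbb R^\ell$), whose children are trees over $\mathcal L$. A tree \emph{represents} a set in the evident way. Its \emph{depth} is the largest number of operations on a path from the root to a leaf. Its \emph{format} is that of the leaf if it is a leaf, and otherwise $1$ plus the largest format of a child; its \emph{degree} is the sum of the degrees of its leaves. For $D\ge1$, let $\Omega(\mathcal L)_{F,D}$ be the collection of sets represented by a tree of format $\le F$ and degree $\le D$, and let $\Omega(\mathcal L)_{F,0}$ consist of $\mathbb R^\ell$ and the empty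 subset of $\mathbb R^\ell$ for $1\le\ell\le F$.

A \emph{basic set} is a set $\{x\in B:g(x)=0\}$ or $\{x\in B:g(x)>0\}$, where $B\subset\mathbb R^N$ is a box and $g$ is Pfaffian of degree $\beta$ in a chain of order $m\ge0$ and degree $\alpha$ on $B$. With this presentation it has format $\max(N,m)$ and degree $\max(1,\alpha,\beta)$. Throughout the paper, $\Omega$ denotes $\Omega(\mathcal L)$ for $\mathcal L$ the collection of basic sets with all their presentations. Different leaves of a tree may use different chains on different boxes.

\begin{theorem}\label{thm:main}
$\Omega$ is an FD-filtration on $\mathbb R_{\mathrm{Pfaff}}$, the pair $(\mathbb R_{\mathrm{Pfaff}},\Omega)$ is sharply o-minimal, and the standard filtration on $\mathbb R_{\mathrm{Pfaff}}$ is reducible to $\Omega$. The Operations axiom holds without increase of degree.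
\end{theorem}

The Counting axiom is the case $\ell=1$ of the next theorem.

\begin{theorem}\label{thm:count}
Every $A\in\Omega_{F,D}$, $A\subset\mathbb R^\ell$ with any $\ell$, has $\operatorname{poly}_F(D)$ connected components.
\end{theorem}

\begin{theorem}[Minimality]\label{thm:min}
If $\Omega''$ is any FD-filtration that makes $\mathbb R_{\mathrm{Pfaff}}$ sharply o-minimal and to which the standard filtration is reducible, then $\Omega$ is reducible to $\Omega''$.
\end{theorem}

Theorem~\ref{thm:min} shows that nothing is lost by the choice of $\Omega$: if any filtration answers the question, then Counting passes from it to $\Omega$ along the reduction.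

The Pfaffian property enters the proof of Theorem~\ref{thm:count} only through a bound on the components of the following kind of set. Let $\mathcal H$ be a set of $C^1$ functions $g:B_g\to\mathbb R$ on boxes $B_g\subset\mathbb R^{N_g}$. A \emph{jet variety of type $(E,d)$ over $\mathcal H$} is given by integers $n,k\le E$, functions $g_1,\dots,g_k\in\mathcal H$ (not necessarily distinct), and for each $i$ a tuple $z_{I_i}$ of $N_{g_i}$ distinct coordinates of $z\in\mathbb R^n$. It is the common zero set, in the domain $\{z\in\mathbb R^n:z_{I_i}\in B_{g_i}\text{ for all }i\}$, of a finite family of polynomials of degree at most $d$ in the quantities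
\begin{equation}\label{eq:jet}
z_a,\qquad(1+z_a^2)^{-1/2},\qquad g_i(z_{I_i}),\qquad\partial_bg_i(z_{I_i}).
\end{equation}

\begin{theorem}[Abstract criterion]\label{thm:crit}
Let $\mathcal S$ be an o-minimal structure and $\mathcal G$ a set of definable $C^1$ functions $g:B_g\to\mathbb R$ on boxes $B_g\subset\mathbb R^{N_g}$, with integer weights $f(g)\ge N_g$ and $d(g)\ge1$. Suppose that every definable set arises from algebraic sets and the sets $\{g=0\}$, $\{g>0\}$, $g\in\mathcal G$, by finite unions and intersections, complements, products with $\mathbb R$ and projections, and assume: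
\begin{itemize}
\item[(K)] for each $F$ there is a polynomial $R_F$ such that, for all $D$, every jet variety of type $(F,D)$ over $\{g\in\mathcal G:f(g)\le F,\ d(g)\le D\}$ has at most $R_F(D)$ connected components.
\end{itemize}
Let $\Omega^{\mathcal G}=\Omega(\mathcal L)$, where the leaves are the sets $\{g=0\}$, $\{g>0\}$, $g\in\mathcal G$, of format $f(g)$ and degree $d(g)$, and the sets $\{P=0\}$, $\{P>0\}$, $P$ a polynomial in $\ell$ variables, of format $\ell$ and degree $\max(1,\deg P)$. Then $\Omega^{\mathcal G}$ makes $\mathcal S$ sharply o-minimal, and every set in $\Omega^{\mathcal G}_{F,D}$ has $\operatorname{poly}_F(D)$ connected components.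
\end{theorem}

All axioms except Counting are formal (Section~\ref{sec:formal}), and reducibility of the standard filtration follows from Khovanskii's theorem (Section~\ref{sec:khov}). Section~\ref{sec:model} shows the counting argument in a model case. Section~\ref{sec:reduction} states the general result, a reduction of the count to jet varieties of bounded type, and derives the theorems from it; Sections~\ref{sec:approx}--\ref{sec:final} prove the reduction. The result of \cite{Tame} on the restricted structure is not used.

\section{Background}\label{sec:background}

Fix an o-minimal structure. A map is definable if its graph is. Sets described by first-order formulas over definable sets are definable; in particular so are closures, distance functions, and partial derivatives of definable $C^1$ functions. We use the following standard facts \cite{vdD}.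
\begin{itemize}
\item[(T1)] \emph{$C^2$ cell decomposition.} Given definable sets $A_1,\dots,A_k\subset\mathbb R^n$ and a definable map $f$ on $A_1$, there is a partition of $\mathbb R^n$ into finitely many definable \emph{cells} such that each $A_i$ is a union of cells and $f$ is $C^2$ on each cell in $A_1$. A cell of dimension $e$ is connected and, up to a permutation of coordinates, is the graph of a definable $C^2$ map on an open subset of $\mathbb R^e$. Consequently a definable set has finitely many components, and a definable map on a nonempty open set is $C^2$ on some smaller ball.
\item[(T2)] \emph{Definable choice.} A definable surjection between definable sets has a definable section.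
\item[(T3)] \emph{Dimension.} The dimension of a definable set is the largest dimension of a cell contained in it, and $\dim\emptyset=-\infty$. It is monotone, $\dim(A\cup A')=\max(\dim A,\dim A')$, and $\dim A\le0$ if and only if $A$ is finite. A definable subset of $\mathbb R^\ell$ of dimension less than $\ell$ has empty interior. If $A\ne\emptyset$, then $\dim(\overline A\setminus A)<\dim A$. If $f$ is a definable map on $A$ whose fibers over a definable set $\Xi$ all have dimension $\ge1$, then $\dim A\ge\dim\Xi+1$; and if all fibers of $f$ have dimension $\le e$, then $\dim A\le\dim f(A)+e$.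
\end{itemize}
We also use Carath\'eodory's theorem: a point in the convex hull of a set $P\subset\mathbb R^k$ is a convex combination of $k+1$ points of $P$, repetitions allowed. Finally, components will always be detected by the following observation.

\begin{lemma}\label{lem:intmax}
Let $W\subset\mathbb R^n$ be a bounded open set, $f$ continuous on $\overline W$, and $p\in W$ with $f(p)>\max_{\partial W}f$. Then for all sufficiently small $\xi\in\mathbb R^n$ the function $f(x)-\xi\cdot x$ attains its maximum over $\overline W$ at a point of $W$.
\end{lemma}

\begin{proof}
Let $|x|\le R$ on $\overline W$ and $2R|\xi|<f(p)-\max_{\partial W}f$. The value of $f-\xi\cdot x$ at $p$ is at least $f(p)-R|\xi|$, which exceeds the bound $\max_{\partial W}f+R|\xi|$ for its values on $\partial W$.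
\end{proof}

\section{The formal axioms and minimality}\label{sec:formal}

Consider a tree of format $\le F$ and degree $\le D$. Leaves have format $\ge1$ and degree $\ge1$, so the depth is at most $F$, there are at most $D$ leaves, and every $\bigcup$ or $\bigcap$ has at most $D$ children. Each leaf has format $\le F$ and degree $\le D$. An operation raises the format by $1$ and the ambient dimension by at most $1$, so the represented set lies in some $\mathbb R^\ell$ with $\ell\le F$. We use these facts without further mention.

\begin{lemma}\label{lem:formal}
Suppose that $\mathcal L$ contains, for every $P\in\mathbb R[x_1,\dots,x_\ell]$, the set $\{P=0\}$ with format $\ell$ and degree $\max(1,\deg P)$. Then $\Omega(\mathcal L)$ is monotone in $F$ and $D$, satisfies the Dimension, Boolean and Algebraic sets axioms, and satisfies the Operations axiom without increase of degree. The union of all $\Omega(\mathcal L)_{F,D}$ is the smallest structure containing the leaves.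
\end{lemma}

\begin{proof}
Monotonicity in $F$, and in $D$ for $D\ge1$, is built into the definition, and $\Omega(\mathcal L)_{F,0}\subset\Omega(\mathcal L)_{F,1}$ because $\mathbb R^\ell=\{0=0\}$ and $\emptyset=\{1=0\}$ are leaves of format $\ell$ and degree $1$. Dimension was checked above. For Operations and Boolean with $D\ge1$, attach a new root to the given trees: the format rises by $1$, and the degree is unchanged, respectively at most $kD$. For $D=0$ all sets involved are empty or whole spaces, of ambient dimension at most $F+1$, and lie in $\Omega(\mathcal L)_{F+1,0}$. The set $\{P=0\}$ is a leaf of format $\ell$ and degree $\deg P$ if $\deg P\ge1$, and is $\emptyset$ or $\mathbb R^\ell$ otherwise. The union of all $\Omega(\mathcal L)_{F,D}$ is the class of sets represented by trees; it contains the algebraic sets, is closed under the operations, and is contained in every structure that contains the leaves.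
\end{proof}

The lemma applies to basic sets, with $B=\mathbb R^\ell$ and the empty chain. Basic sets are definable in $\mathbb R_{\mathrm{Pfaff}}$. Conversely, the graph of a Pfaffian function $g$ on $B$ is the basic set $\{(x,y)\in B\times\mathbb R:y-g(x)=0\}$, since a chain on $B$ is also a chain on $B\times\mathbb R$. Hence $\Omega$ is an FD-filtration on $\mathbb R_{\mathrm{Pfaff}}$ that satisfies all axioms except possibly Counting, with any $P_F(D)\ge D$.

\begin{proof}[Proof of Theorem~\ref{thm:min}]
Let $P''_F$ be the polynomials of $\Omega''$. Since $\Omega''$ is monotone, we may replace each by a larger polynomial of the form $C(D+1)^C$; then $P''_F$ is increasing and $P''_F(t)\ge t$. Fix $F\ge1$, and let $F'$ and $Q$, with $Q$ of the same form, be such that sets of standard format $\le F$ and standard degree $\le D$ lie in $\Omega''_{F',Q(D)}$.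

Let $D\ge1$ and consider a tree of format $\le F$ and degree $\le D$. Each leaf has standard format $\le F$ and standard degree $\le D$, with $\nu=0$ and $s=1$, in both readings of Definition~\ref{def:standard}. (If chains of order $0$ are not admitted there, use the chain $f_1=0$.) Put $D_0=Q(D)$ and $D_{j+1}=D\cdot P''_{F'+j}(D_j)$. Then $D_{j+1}$ is at least $D_j$, at least $P''_{F'+j}(D_j)$, and at least $kD_j$ for every $k\le D$. By induction on $j$, using the Operations and Boolean axioms of $\Omega''$, every subtree of depth $\le j$ represents a set in $\Omega''_{F'+j,D_j}$. So $\Omega_{F,D}\subset\Omega''_{F'+F,D_F}$, and $D_F$ is an increasing polynomial in $D$ that depends only on $F$. Replacing $D$ by $D+1$ in this polynomial also covers $\Omega_{F,0}\subset\Omega_{F,1}$.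
\end{proof}

\section{Consequences of Khovanskii's theorem}\label{sec:khov}

Theorem~\ref{thm:khov} counts nondegenerate solutions of square systems on $\mathbb R^n$. We need a bound for the components of an arbitrary system on an arbitrary box, independent of the number of equations.

\begin{lemma}\label{lem:comp}
Let $U\subset\mathbb R^n$ be a box and $\psi_1,\dots,\psi_k$ Pfaffian functions of degree $\le\beta$ in a chain of order $m$ and degree $\alpha$ on $U$. Then $Z=\{\psi_1=\dots=\psi_k=0\}\subset U$ has at most $C(1+\alpha+\beta)^C$ components, where $C=C(n,m)$ does not depend on $k$.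
\end{lemma}

\begin{proof}
\emph{Passing to $\mathbb R^n$.} Parametrize the $i$-th factor of $U$ by an analytic diffeomorphism $t_i\mapsto x_i(t_i)$ from $\mathbb R$ that solves $x_i'=(x_i-a)(b-x_i)$ for $(a,b)$, $x_i'=x_i-a$ for $(a,\infty)$, $x_i'=b-x_i$ for $(-\infty,b)$, and $x_i'=1$ for $\mathbb R$. If $f_1,\dots,f_m$ is the given chain, then $\partial f_i/\partial t_j=P_{ij}(x,f)\,x_j'$, so $x_1,\dots,x_n,f_1,\dots,f_m$, as functions of $t$, form a chain on $\mathbb R^n$ of order $n+m$ and degree $\le\alpha+2$. In it $\psi=\sum_i\psi_i^2\ge0$ has degree $\le2\beta$, and $Z$ becomes $\{\psi=0\}\subset\mathbb R^n$.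

\emph{Thickening.} Let $p_1,\dots,p_M$ lie in distinct components of $Z$, let $R>\max|p_i|$, and put
\[
\Psi_\varepsilon(t)=\varepsilon-\varepsilon|t|^2/R^2-\psi(t),\qquad U_\varepsilon=\{\Psi_\varepsilon>0\}\subset\{|t|<R,\ \psi<\varepsilon\}.
\]
Then $p_i\in U_\varepsilon$ for all $\varepsilon>0$. We claim that for small $\varepsilon$ the $p_i$ lie in distinct components of $U_\varepsilon$. Otherwise there are $i\ne j$ and $\varepsilon_\nu\to0$ such that $p_i,p_j$ lie in one component of $U_{\varepsilon_\nu}$. The closures of these components are connected compact subsets of a fixed closed ball. A subsequence converges in the Hausdorff metric, and the limit is again compact and connected, contains $p_i$ and $p_j$, and lies in $\{\psi=0\}$. This contradicts the choice of the points.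

\emph{Counting.} Fix such an $\varepsilon$. The component of $U_\varepsilon$ containing $p_i$ is open and bounded, $\Psi_\varepsilon=0$ on its boundary, and $\Psi_\varepsilon(p_i)>0$. By Lemma~\ref{lem:intmax}, for all small $\xi$ each of these $M$ components contains a solution of $\nabla\Psi_\varepsilon=\xi$. By Sard's theorem almost every $\xi$ is a regular value of $\nabla\Psi_\varepsilon:\mathbb R^n\to\mathbb R^n$, and then all solutions are nondegenerate. The equations $\partial\psi/\partial t_i+2\varepsilon t_i/R^2+\xi_i=0$, $i\le n$, are Pfaffian of degree $\le2\beta+\alpha+2$, so Theorem~\ref{thm:khov}, with order $n+m$ and chain degree $\alpha+2$, gives $M\le C(1+\alpha+\beta)^C$.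
\end{proof}

In the standard filtration the Boolean combination $\Phi$ may be nested arbitrarily deeply, while a tree pays one unit of format per level. We therefore flatten $\Phi$ into a union over sign vectors. There are $3^s$ sign vectors, too many for a polynomial degree, but few of them occur.

\begin{lemma}\label{lem:signs}
Let $g_1,\dots,g_s$, $s\le D$, be Pfaffian of degree $\le D$ in a common chain of order $\le F$ and degree $\le D$ on a box $B\subset\mathbb R^N$, $N\le F$. The number of vectors $(\operatorname{sign}g_1(z),\dots,\operatorname{sign}g_s(z))\in\{-,0,+\}^s$ realized by points $z\in B$ is $\operatorname{poly}_F(D)$.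
\end{lemma}

\begin{proof}
Let $p_1,\dots,p_M$ realize distinct sign vectors, let $\varepsilon>0$ be smaller than every nonzero $|g_i(p_a)|$, and put $h=\prod_i(g_i^2-\varepsilon^2)$, of degree $\le2D^2$. Then $h(p_a)\ne0$. For $a\ne b$ there is $i$ such that $g_i(p_a)$ and $g_i(p_b)$ have different signs, hence lie in different components of $\mathbb R\setminus\{\pm\varepsilon\}$. On a connected subset of $\{h\ne0\}$ the function $g_i$ avoids $\pm\varepsilon$, so $p_a$ and $p_b$ lie in different components of $\{h\ne0\}$. This set is homeomorphic to $\{(z,y)\in B\times\mathbb R:yh(z)-1=0\}$, and Lemma~\ref{lem:comp} applies.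
\end{proof}

\begin{proposition}\label{prop:red}
The standard filtration on $\mathbb R_{\mathrm{Pfaff}}$ is reducible to $\Omega$.
\end{proposition}

\begin{proof}
Let $A$ be as in Definition~\ref{def:standard}, and put $D_1=\max(D,1)$. A permutation of coordinates preserves Pfaffian chains, so we may assume that the coordinates of $B$ are ordered as $(x,y_1,\dots,y_\nu)$. Let $g_1,\dots,g_s$ be the functions in the sign conditions. The truth of $\Phi$ at $z\in B$ depends only on the sign vector at $z$, so
\[
A_\Phi=\{z\in B:\Phi(z)\}=\bigcup_\tau\ \bigcap_{i=1}^s\ \{z\in B:\operatorname{sign}g_i(z)=\tau_i\},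
\]
the union running over the realized sign vectors $\tau$ that satisfy $\Phi$. Each set on the right is basic and lies in $\Omega_{F,D_1}$ (write $g_i<0$ as $-g_i>0$). By Lemma~\ref{lem:signs}, $A_\Phi\in\Omega_{F+2,\operatorname{poly}_F(D)}$. If $s=0$ or the union is empty, then $A_\Phi$ is $B$ or $\emptyset$; a box $B'\subset\mathbb R^{N'}$ is the basic set $\{z\in B':0=0\}$ of format $N'$ and degree $1$, so these cases are covered too.

Suppose that the variables range over the factors of $B$. Let $B_i$ be the box of the variables $(x,y_1,\dots,y_i)$, and $\pi_i$ the projection that forgets the block $y_i$, a composition of as many single projections as $y_i$ has variables. We remove the quantifiers from the inside: if $A_i\subset B_i$ is the set defined so far, then $A_{i-1}=\pi_i(A_i)$ for $\mathrm Q_i=\exists$, and $A_{i-1}=B_{i-1}\cap\bigl(\pi_i(B_i\cap A_i^c)\bigr)^c$ for $\mathrm Q_i=\forall$. In total this takes at most $N+4\nu\le5F$ operations and at most $2\nu\le2F$ new leaves of degree $1$.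

Suppose instead that the variables range over $\mathbb R$ and sign conditions are false outside $B$. Then the quantifier-free part defines $A_\Phi$ or $A_\Phi\cup B^c$, according to the value of $\Phi$ when all sign conditions are false, and the quantifiers are removed by $A_{i-1}=\pi_i(A_i)$ or $A_{i-1}=(\pi_i(A_i^c))^c$. This takes at most $2+N+2\nu$ operations and one new leaf.

In both cases $A\in\Omega_{C_F,\operatorname{poly}_F(D)}$.
\end{proof}

\section{A model case: an intersection of many sets in the plane}\label{sec:model}

On the line, Boolean operations are harmless, since one can count endpoints. But a subset of the line may be the projection of a planar set, and a projection has at most as many components as the set itself, so the first real case of Counting is the following. Let $g_1=R^2-|x|^2$ and let $g_2,\dots,g_D$ be Pfaffian functions on $\mathbb R^2$ of degree $\le\beta$, $\beta\ge2$, each in its own chain of order $\le m$ and degree $\le\alpha$. How many components can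
\[
A=\{x\in\mathbb R^2:g_1(x)>0,\dots,g_D(x)>0\}
\]
have? A common chain for all the $g_i$ has order up to $Dm$, and Theorem~\ref{thm:khov} then gives a factor $2^{Dm(Dm-1)/2}$. We need a bound polynomial in $D$, so no single system may involve more than boundedly many of the $g_i$.

\emph{Step 1: one function.} Put $u=\min_ig_i$, so that $A=\{u>0\}$. By (T1), $A$ has finitely many components $V_1,\dots,V_M$. Each is open and bounded, and $u=0$ on its boundary. By Lemma~\ref{lem:intmax}, for small $\xi\in\mathbb R^2$ the function $u-\xi\cdot x$ has a local maximum $x_a\in V_a$ for each $a$.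

\emph{Step 2: the critical point condition.} The function $u$ need not be differentiable at $x_a$. Call $i$ active if $g_i(x_a)=u(x_a)$. Then $\xi$ lies in the convex hull of the gradients $\nabla g_i(x_a)$, $i$ active. Otherwise a separating line gives a direction $v$ with $(\nabla g_i(x_a)-\xi)\cdot v>0$ for all active $i$; near $x_a$ only these $i$ realize the minimum, so $u-\xi\cdot x$ increases strictly from $x_a$ in the direction $v$.

\emph{Step 3: three functions suffice.} By Carath\'eodory's theorem there is a triple $\sigma=(i_1,i_2,i_3)$ of active indices such that $x=x_a$, together with some $\tau,\lambda_1,\lambda_2,\lambda_3$, solves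
\begin{equation}\label{eq:model}
g_{i_1}(x)=g_{i_2}(x)=g_{i_3}(x)=\tau,\qquad\lambda_1+\lambda_2+\lambda_3=1,\qquad\sum_j\lambda_j\nabla g_{i_j}(x)=\xi.
\end{equation}
We have dropped the inequalities $\lambda_j\ge0$ and $g_i\ge\tau$; this only adds solutions. The system has six unknowns, degree $\le\alpha+\beta$ and a chain of order $\le3m$, so by Lemma~\ref{lem:comp} its solution set $\mathcal Z_\sigma(\xi)$ has at most $C(1+\alpha+\beta)^C$ components, with $C$ depending only on $m$. There are $D^3$ triples.

\emph{Step 4: from components to points.} One component of $\mathcal Z_\sigma(\xi)$ might pass over several $x_a$. This is excluded for generic $\xi$. Let $\Lambda_\sigma\subset\mathbb R^4$ be the set of pairs $(x,\xi)$ for which \eqref{eq:model} is solvable. Decompose $\{g_{i_1}=g_{i_2}=g_{i_3}\}$ into cells $W$. At $x\in W$ the differences $\nabla g_{i_j}-\nabla g_{i_1}$ are normal to $W$, so $\xi\in\nabla g_{i_1}(x)+(T_xW)^\perp$. The part of $\Lambda_\sigma$ over $W$ therefore has dimension at most $\dim W+(2-\dim W)=2$. By (T3), the $\xi$ with infinitely many $x$ form a set of dimension at most $1$. For $\xi$ small and outside these $D^3$ sets, each component of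 $\mathcal Z_\sigma(\xi)$ projects to a single $x$, and
\[
M\le D^3\,C(1+\alpha+\beta)^C.
\]

In general three things change. The set need not be open or bounded; it involves quantifiers; and it involves complements. Section~\ref{sec:approx} replaces a general set by an approximation $\{u>0\}$ in a cube, where $u$ also involves $\sup$ and $\inf$ over compact intervals. Section~\ref{sec:critical} carries out Steps 2--4 for such $u$, applying Carath\'eodory's theorem at every level.

\section{Reduction to jet varieties and proofs of the main theorems}\label{sec:reduction}

Let $\mathcal S$ be an o-minimal structure. An \emph{elementary set} is a set $\{x\in B:g(x)=0\}$ or $\{x\in B:g(x)>0\}$ with $g$ a definable $C^1$ function on a box $B$.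

\begin{proposition}\label{prop:reduction}
For every $F$ there is an integer $C_F\ge F$ with the following property. Let $A$ be represented by a tree of depth $\le F$ with at most $D$ leaves, $D\ge1$, which are elementary sets in ambient dimension $\le F$, and let $\mathcal H$ be the set of functions defining the leaves. If every jet variety of type $(C_F,C_F)$ over $\mathcal H$ has at most $\mu$ components, then $A$ has at most $(C_FD)^{C_F}\mu$ components.
\end{proposition}

The number of leaves affects only the factor $(C_FD)^{C_F}$, the analog of the number of triples in the model case. We prove the proposition in Section~\ref{sec:final} and use it now.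

\begin{proof}[Proof of Theorem~\ref{thm:count}]
For $D=0$ the set is empty or a whole space. Let $D\ge1$, $C=C_F$, and let $A$ be represented by a tree of format $\le F$ and degree $\le D$. The leaf functions are Pfaffian of degree $\le D$ in chains of order $\le F$ and degree $\le D$, on boxes in dimension $\le F$. Consider a jet variety $Z$ of type $(C,C)$ over them. Its domain restricts each coordinate to an intersection of open intervals, so it is empty or a box $U\subset\mathbb R^n$, $n\le C$. On $U$ concatenate the following chains: the functions $\kappa_a=(1+z_a^2)^{-1/2}$, $a\le n$, whose only nonzero partial derivative is $\partial\kappa_a/\partial z_a=-z_a\kappa_a^3$; and, for each $i\le k$, the chain of $g_i$ evaluated at $z_{I_i}$. The result is a chain of order $\le C+CF$ and degree $\le D+4$, in which the quantities \eqref{eq:jet} have degree $\le2D$. So $Z$ is cut out by Pfaffian functions of degree $\le2CD$, and Lemma~\ref{lem:comp} bounds its components by $\operatorname{poly}_F(D)$. Proposition~\ref{prop:reduction} concludes the proof.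
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:formal}, $\Omega$ is an FD-filtration satisfying all axioms except possibly Counting, for any $P_F(D)\ge D$ and with no increase of degree in Operations. Take $P_F(D)=C_F(D+1)^{C_F}\ge D$ to be the bound of Theorem~\ref{thm:count}; then Counting holds as well. Reducibility is Proposition~\ref{prop:red}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
By Lemma~\ref{lem:formal} and the generation hypothesis, $\Omega^{\mathcal G}$ is an FD-filtration on $\mathcal S$ satisfying all axioms except possibly Counting, so it suffices to bound components for $D\ge1$. Let $C=C_F$ and let $A$ be represented by a tree of format $\le F$ and degree $\le D$. Its leaves are elementary sets in dimension $\le F$, defined by functions $g\in\mathcal G$ with $f(g)\le F$, $d(g)\le D$, or by polynomials of degree $\le D$ on whole spaces. In a jet variety of type $(C,C)$ over these functions, the polynomials impose no restriction on the domain, and their values and derivatives are polynomials of degree $\le D$ in $z$. After substituting them we obtain a jet variety of type $(C,CD)$ over $\{g\in\mathcal G:f(g)\le C,\ d(g)\le CD\}$,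 which by (K) has at most $R_C(CD)$ components. (If no function from $\mathcal G$ remains, this is the case $k=0$ of (K); a bound $\operatorname{poly}_F(D)$ then also follows from Lemma~\ref{lem:comp} with the chain $\kappa_1,\dots,\kappa_n$.) By Proposition~\ref{prop:reduction}, $A$ has $\operatorname{poly}_F(D)$ components.
\end{proof}

\section{Approximation by max--min terms}\label{sec:approx}

From now on $\mathcal S$ is an o-minimal structure and $\mathcal H$ a set of definable $C^1$ functions on boxes. Quantifiers over $\mathbb R$ correspond to suprema that need not be finite or attained, so we first move everything into a cube. Let $J=(-1,1)$, $\kappa(w)=(1+w^2)^{-1/2}$ and $\iota(w)=w\kappa(w)$. Then $\iota:\mathbb R\to J$ is an increasing semialgebraic homeomorphism; we apply it coordinatewise. It turns complement in $\mathbb R^q$ into complement in $J^q$, products with $\mathbb R$ into products with $J$, and commutes with projections.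

\subsection{Terms}

\emph{Atoms} are of two kinds:
\begin{itemize}
\item[(a)] polynomials of degree $\le4$ in variables $v$ and the functions $\kappa(v)$;
\item[(b)] functions $\chi(g(w_1,\dots,w_N))$, where $\chi$ is a polynomial of degree $\le2$ in one variable, $g\in\mathcal H$ is defined on $I_1\times\dots\times I_N$, and $w_1,\dots,w_N$ are distinct variables.
\end{itemize}
A \emph{term in $x=(x_1,\dots,x_q)$} is an expression built from atoms by $\max$ and $\min$ of finitely many (at least one) arguments and by \emph{quantifiers} $\sup_{v\in I}$ and $\inf_{v\in I}$, with $I$ a compact interval of positive length, subject to three rules: different quantifiers bind different variables, none of them an $x_j$; every variable in an atom is an $x_j$ or is bound by a quantifier in whose scope it lies; and in an atom of kind (b) each $w_k$ is bound, over an interval contained in $I_k$. The \emph{depth} of a term is the largest number of nested operations $\max,\min,\sup,\inf$, and its \emph{size} is the number of occurrences of atoms.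

A term defines a continuous function on $\mathbb R^q$: the functions $g$ are evaluated only on compact subsets of their domains, and a supremum or infimum of a continuous function over a compact interval is continuous in the remaining variables. The negative of a term equals a term of the same depth and size, obtained by exchanging $\max$ with $\min$ and $\sup$ with $\inf$ and negating the atoms. After renaming bound variables, a $\max$ or $\min$ of terms is a term, and so is the result of quantifying a free variable over $[-1,1]$. Quantifiers written without a range are over $[-1,1]$, and $\sup_{x'}$ with $x'=(x'_1,\dots,x'_q)$ stands for $q$ nested quantifiers.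

In this section the sets $\{u>0\}$ and $\{u\ge0\}$ are taken in the cube $[-1,1]^q$. We write $d(x,P)$ for the Euclidean distance, with $d(x,\emptyset)=\infty$, and $\mathcal N_\rho(P)=\{x:d(x,P)\le\rho\}$. By the triangle inequality,
\begin{equation}\label{eq:triangle}
P\subset\mathcal N_\rho(P')\quad\Longrightarrow\quad d(x,P')\le d(x,P)+\rho\ \text{ for all }x.
\end{equation}
For a term $u$ in $x$ and $t\in\mathbb R$, the \emph{thickening}
\[
u^{[t]}(x)=\sup_{x'}\min\bigl(u(x'),\ t^2-|x-x'|^2\bigr)
\]
is a term whose depth is larger by $q+1$ and whose size is larger by $1$. For $t>0$,
\begin{equation}\label{eq:thick}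
u^{[t]}(x)>0\iff d(x,\{u>0\})<t,\qquad u^{[t]}(x)\ge0\iff d(x,\{u\ge0\})\le t;
\end{equation}
the second equivalence holds because the supremum is attained and $\{u\ge0\}$ is compact.

\subsection{Small parameters and limits}

Iterated limits call for parameters each of which is small relative to the previous ones. For $\varepsilon=(\varepsilon_1,\dots,\varepsilon_p)$, a statement holds \emph{for small $\varepsilon$} if
\[
\exists e_1>0\ \forall\varepsilon_1\in(0,e_1)\ \ \exists e_2>0\ \forall\varepsilon_2\in(0,e_2)\ \cdots\ \exists e_p>0\ \forall\varepsilon_p\in(0,e_p)
\]
it holds. For instance $\varepsilon_2<\varepsilon_1^2$ holds for small $(\varepsilon_1,\varepsilon_2)$. A finite conjunction of statements that hold for small $\varepsilon$ holds for small $\varepsilon$ (take the least $e_i$ at each stage), and inserting parameters on which a statement does not depend changes nothing. So finitely many families can always be indexed by one concatenated parameter vector. A statement that holds for small $\varepsilon$ holds for some $\varepsilon$.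

\begin{definition}
Let $X\subset[-1,1]^q$ be compact and $u_\varepsilon$ a family of terms in $x$. We write $u_\varepsilon\rightsquigarrow X$ if for every $\rho>0$, for small $\varepsilon$,
\[
X\subset\mathcal N_\rho(\{u_\varepsilon>0\})\qquad\text{and}\qquad\{u_\varepsilon\ge0\}\subset\mathcal N_\rho(X).
\]
For compact sets $X_r,X\subset[-1,1]^q$, $0<r<1$, we write $X_r\to X$ if for every $\rho>0$, for small $r$, $X\subset\mathcal N_\rho(X_r)$ and $X_r\subset\mathcal N_\rho(X)$.
\end{definition}

The strict and the weak inequality are both needed because terms will be negated: $u_\varepsilon$ is strictly positive somewhere near each point of $X$, and strictly negative everywhere away from $X$.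

\begin{lemma}\label{lem:monotone}
Let $X_r\subset[-1,1]^q$, $0<r<1$, be compact. If $X_r$ decreases as $r\downarrow0$, then $X_r\to\bigcap_rX_r$. If $X_r$ increases as $r\downarrow0$, then $X_r\to\overline{\bigcup_rX_r}$. The limit may be empty.
\end{lemma}

\begin{proof}
Let $X$ be the claimed limit and $\rho>0$. In the first case $X\subset X_r$, and the compact sets $\{x\in X_r:d(x,X)\ge\rho\}$ decrease with empty intersection, so they are empty for small $r$. In the second case $X_r\subset X$, and the open sets $\{x:d(x,X_r)<\rho\}$ increase and cover the compact set $X$, so they contain $X$ for small $r$.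
\end{proof}

As a first example, put $Q_r=[-1+r,1-r]^q$. Then
\begin{equation}\label{eq:cube}
1\rightsquigarrow[-1,1]^q,\qquad\min_{j\le q}\bigl((1-r+\varepsilon)^2-x_j^2\bigr)\rightsquigarrow Q_r,
\end{equation}
since the second term is positive on $Q_r$ and the sets where it is $\ge0$ decrease to $Q_r$.

Unions and projections are approximated by $\max$ and $\sup$. For intersections the plain $\min$ fails: $\varepsilon^2-(x-2\varepsilon)^2$ and $\varepsilon^2-(x+2\varepsilon)^2$ both approximate $\{0\}$, but they are $\ge0$ on the disjoint intervals $[\varepsilon,3\varepsilon]$ and $[-3\varepsilon,-\varepsilon]$, so their minimum approximates $\emptyset$. The remedy is to thicken first by an amount $\eta$ chosen before $\varepsilon$. In place of set differences, which are not compact, we use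
\[
E_r(X,Y)=\{x\in X:d(x,Y)\ge r\}.
\]

\begin{lemma}\label{lem:ops}
All sets below are compact subsets of $[-1,1]^q$ unless stated otherwise.
\begin{itemize}
\item[(O0)] If $u_\varepsilon\rightsquigarrow X$, then $u_\varepsilon$, regarded as a term in one more variable, approximates $X\times[-1,1]$, respectively $[-1,1]\times X$.
\item[(O1)] If $u^i_\varepsilon\rightsquigarrow X^i$ for $i\le k$, then $\max_iu^i_\varepsilon\rightsquigarrow\bigcup_iX^i$.
\item[(O2)] If $u^i_\varepsilon\rightsquigarrow X^i$ for $i\le k$, then $\min_i(u^i_\varepsilon)^{[\eta]}\rightsquigarrow\bigcap_iX^i$ with parameters $(\eta,\varepsilon)$.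
\item[(O3)] If $u_\varepsilon\rightsquigarrow X\subset[-1,1]^{q+1}$ and $\pi$ forgets the coordinate $x_j$, then $\sup_{x_j}u_\varepsilon\rightsquigarrow\pi(X)$.
\item[(O4)] If $u_\varepsilon\rightsquigarrow X$, $w_\varepsilon\rightsquigarrow Y$ and $r>0$, then $\min\bigl(u_\varepsilon^{[\eta]},-w_\varepsilon^{[r-\eta]}\bigr)\rightsquigarrow E_r(X,Y)$ with parameters $(\eta,\varepsilon)$.
\item[(O5)] If $u_{r,\varepsilon}\rightsquigarrow X_r$ for each $r\in(0,1)$, with the same number of parameters $\varepsilon$, and $X_r\to X$, then $u_{r,\varepsilon}\rightsquigarrow X$ with parameters $(r,\varepsilon)$.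
\end{itemize}
\end{lemma}

\begin{proof}
(O0) All sets involved are multiplied by $[-1,1]$, which does not change distances.

(O1) We have $\{\max_iu^i>0\}=\bigcup_i\{u^i>0\}$, the same with $\ge$, and $\bigcup_i\mathcal N_\rho(P_i)\subset\mathcal N_\rho(\bigcup_iP_i)$.

(O3) We have $\{\sup u>0\}=\pi\{u>0\}$, and $\{\sup u\ge0\}=\pi\{u\ge0\}$ because the supremum is attained; and $\pi(\mathcal N_\rho(P))\subset\mathcal N_\rho(\pi(P))$.

(O5) Given $\rho$, for small $r$ we have $X\subset\mathcal N_{\rho/2}(X_r)$ and $X_r\subset\mathcal N_{\rho/2}(X)$, and for each such $r$, for small $\varepsilon$, the two inclusions defining $u_{r,\varepsilon}\rightsquigarrow X_r$ hold with $\rho/2$. Combine them by \eqref{eq:triangle}.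

(O2) Let $e$ be the new term. Fix $\eta>0$. For small $\varepsilon$, $X^i\subset\mathcal N_{\eta/2}(\{u^i_\varepsilon>0\})$ and $\{u^i_\varepsilon\ge0\}\subset\mathcal N_\eta(X^i)$ for all $i$. By \eqref{eq:thick} and \eqref{eq:triangle}, $\bigcap_iX^i\subset\{e>0\}$ and $\{e\ge0\}\subset[-1,1]^q\cap\bigcap_i\mathcal N_{2\eta}(X^i)$. The last sets are compact and decrease to $\bigcap_iX^i$ as $\eta\downarrow0$, so by Lemma~\ref{lem:monotone} they lie in $\mathcal N_\rho(\bigcap_iX^i)$ for small $\eta$.

(O4) Let $e$ be the new term. Fix $\eta<r$. For small $\varepsilon$ the four inclusions defining $u_\varepsilon\rightsquigarrow X$ and $w_\varepsilon\rightsquigarrow Y$ hold with $\eta/2$. Negating \eqref{eq:thick},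
\[
-w_\varepsilon^{[r-\eta]}(x)>0\iff d(x,\{w_\varepsilon\ge0\})>r-\eta,\qquad-w_\varepsilon^{[r-\eta]}(x)\ge0\iff d(x,\{w_\varepsilon>0\})\ge r-\eta.
\]
If $x\in E_r(X,Y)$, then $d(x,\{u_\varepsilon>0\})\le\eta/2<\eta$, and \eqref{eq:triangle} gives $d(x,\{w_\varepsilon\ge0\})\ge d(x,Y)-\eta/2>r-\eta$; so $e(x)>0$. If $e(x)\ge0$, then $d(x,X)\le d(x,\{u_\varepsilon\ge0\})+\eta/2\le2\eta$ and $d(x,Y)\ge d(x,\{w_\varepsilon>0\})-\eta/2\ge r-2\eta$. The compact sets $\{x\in[-1,1]^q:d(x,X)\le2\eta,\ d(x,Y)\ge r-2\eta\}$ decrease to $E_r(X,Y)$ as $\eta\downarrow0$, and we conclude as in (O2).
\end{proof}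

For later use: (O0) and (O5) do not change depth or size; (O1) and (O3) add $1$ to the largest depth of the inputs, and sizes add up; (O2) and (O4) add $q+2$ to the largest depth, and the size is the sum of the sizes plus the number of inputs.

\subsection{Exhausting a definable set by approximable compact sets}

Only compact sets are approximated by terms. A general set will be written as an increasing union of such sets. An \emph{exhaustion} of $S\subset J^q$, of depth $h$ and size $s$, consists of a definable family of compact sets $K_r\subset J^q$, $0<r<1$, increasing as $r\downarrow0$, with $\bigcup_rK_r=S$, and of terms $u_{r,\varepsilon}$ of depth $\le h$ and size $\le s$, with a number of parameters independent of $r$, such that $u_{r,\varepsilon}\rightsquigarrow K_r$ for each $r$.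

The difficulty is the complement, which presents itself as a decreasing intersection of open sets. Points at positive distance from $S$ are exhausted by $E_r(Q_r,\overline S)$, and $\overline S=\lim K_r$ is approximable. The remaining points of the complement lie in $\overline S\setminus S$, for which we have no term. But they lie in $\overline{\overline S\setminus K_r}$ for every $r$, and the intersection of these compact sets is approximable and turns out to have smaller dimension than $S$. Inside it we start again.

\begin{lemma}\label{lem:complement}
If $S\subset J^q$ has an exhaustion of depth $h\ge1$ and size $s$, then $J^q\setminus S$ has an exhaustion of depth $\le h+C$ and size $\le Cs$, with $C$ depending only on $q$.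
\end{lemma}

\begin{proof}
Put $G_{-1}=[-1,1]^q$ and, for $i=0,\dots,q$,
\[
G_{2i}=\overline{S\cap G_{2i-1}},\qquad G_{2i+1}=\bigcap_{0<r<1}\overline{G_{2i}\setminus K_r}.
\]
These sets are definable, compact and decreasing in the index. We claim:
\begin{itemize}
\item[(i)] $G_{2i-1}\setminus G_{2i}$ is disjoint from $S$;
\item[(ii)] $G_{2i}\setminus G_{2i+1}\subset S$;
\item[(iii)] if $G_{2i}\ne\emptyset$, then $\dim G_{2i+1}<\dim G_{2i}$.
\end{itemize}
Claim (i) holds since $S\cap G_{2i-1}\subset G_{2i}$. For (ii), if $x\in G_{2i}$ and $x\notin\overline{G_{2i}\setminus K_r}$ for some $r$, then $x\in K_r\subset S$.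

For (iii), let $S_i=S\cap G_{2i-1}$ and $e=\dim G_{2i}$. Since $G_{2i}=\overline{S_i}$, (T3) gives $\dim(G_{2i}\setminus S_i)<\dim S_i\le e$. The function $\varrho(x)=\sup\{r:x\in K_r\}$ is positive and definable on $S_i$. Take a cell decomposition compatible with $S_i,G_{2i},G_{2i+1}$ such that $\varrho$ is continuous on each cell in $S_i$, and suppose that $G_{2i+1}$ contains a cell $W$ of dimension $e$. Then $W\not\subset G_{2i}\setminus S_i$, so $W\subset S_i$. For every other cell $W'\subset G_{2i}$, the set $\overline{W'}\cap W\subset\overline{W'}\setminus W'$ has dimension $<e$. Hence some $x\in W$ lies in none of these finitely many closures, and $x$ has a neighborhood $V$ with $V\cap G_{2i}\subset W$. Let $r_0=\varrho(x)/2$ and shrink $V$ so that $\varrho>r_0$ on $V\cap W$. Every point of $V\cap G_{2i}$ then lies in some $K_r$ with $r>r_0$, hence in $K_{r_0}$. So $x\notin\overline{G_{2i}\setminus K_{r_0}}$, which contradicts $x\in G_{2i+1}$.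

By (iii) and induction, $\dim G_{2i+1}\le q-i-1$, so $G_{2q+1}=\emptyset$. Every point of the cube thus lies in exactly one difference $G_{j-1}\setminus G_j$, $0\le j\le2q+1$, and by (i) and (ii)
\[
J^q\setminus S=J^q\cap\bigcup_{i=0}^q(G_{2i-1}\setminus G_{2i}).
\]
Put $K'_r=\bigcup_{i=0}^qE_r(G_{2i-1}\cap Q_r,G_{2i})$. This is a definable family of compact subsets of $Q_r\subset J^q$, increasing as $r\downarrow0$. Its union is $J^q\setminus S$, because a point of $J^q\cap(G_{2i-1}\setminus G_{2i})$ lies in $Q_r$ for small $r$ and has positive distance from the closed set $G_{2i}$.

It remains to find terms. We construct families $t_j\rightsquigarrow G_j$ of depth $\le h+(j+1)(q+2)$ and size $\le1+(j+1)(s+2)$, starting with $t_{-1}=1$. The sets $K_r\cap G_{2i-1}$ increase with union $S\cap G_{2i-1}$, so they converge to $G_{2i}$ by Lemma~\ref{lem:monotone}; apply (O2) to $u_{r,\varepsilon}$ and $t_{2i-1}$, then (O5). For fixed $r$ the sets $E_{r'}(G_{2i},K_r)$ increase as $r'\downarrow0$ with union $G_{2i}\setminus K_r$, so they converge to $\overline{G_{2i}\setminus K_r}$; and these closures decrease to $G_{2i+1}$ as $r\downarrow0$. Apply (O4) to $t_{2i}$ and $u_{r,\varepsilon}$,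 then (O5) twice. Each step adds $q+2$ to the depth and $s+2$ to the size, as claimed. Finally, for fixed $r$, apply (O2) to $t_{2i-1}$ and the term \eqref{eq:cube} for $Q_r$ (depth $1$, size $q$), then (O4) with $t_{2i}$, then (O1). The resulting term for $K'_r$ has depth $\le h+(2q+2)(q+2)+1$ and size $\le(q+1)\bigl((4q+1)(s+2)+q+6\bigr)\le Cs$.
\end{proof}

\begin{example}
Let $q=1$, $S=(0,1)$ and $K_r=[r,1-r]$. Then $G_0=[0,1]$; for $r<1/2$ the closure of $G_0\setminus K_r$ is $[0,r]\cup[1-r,1]$, so $G_1=\{0,1\}$; and $G_2=G_3=\emptyset$. We get $K'_r=[-1+r,-r]\cup\{0\}$, with union $(-1,0]$. The sets $K'_r$, $r\le 1/2$, are disconnected although their union is connected: an exhaustion may overcount components, which is harmless for an upper bound.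
\end{example}

\begin{remark}
O-minimality is what makes the chain $G_j$ terminate, and after a number of steps bounded in terms of $q$. If $S=\mathbb Q\cap J$ is exhausted by finite sets $K_r$, then $G_j=[-1,1]$ for all $j$, however long one continues.
\end{remark}

\begin{proposition}\label{prop:exhaust}
Let $A\subset\mathbb R^\ell$ and $\mathcal H$ be as in Proposition~\ref{prop:reduction}. Then $\ell\le2F$, and $\iota(A)$ has an exhaustion, by terms over $\mathcal H$, of depth $\le C_F$ and size $\le C_FD$.
\end{proposition}

\begin{proof}
Leaves have ambient dimension $\le F$ and the depth is $\le F$, so all subtrees represent sets in dimension $q\le2F$. We argue by induction on the tree.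

\emph{Leaf.} Let $g$ be defined on $B=I_1\times\dots\times I_q$, and let $\iota(I_k)=(\alpha_k,\beta_k)\subset J$. Put
\[
I_{k,r}=\iota^{-1}\bigl(\bigl[\alpha_k+\tfrac r2(\beta_k-\alpha_k),\ \beta_k-\tfrac r2(\beta_k-\alpha_k)\bigr]\bigr),\qquad B_r=I_{1,r}\times\dots\times I_{q,r}.
\]
The $I_{k,r}$ are compact intervals of positive length that increase to $I_k$ as $r\downarrow0$. For the leaf $\{g=0\}$ let $K_r=\iota(\{w\in B_r:g(w)=0\})$ and
\[
u_{r,\varepsilon}(x)=\sup_{w_1\in I_{1,r}}\cdots\sup_{w_q\in I_{q,r}}\ \min\Bigl(\varepsilon^2-\sum_{k=1}^q\bigl(x_k-w_k\kappa(w_k)\bigr)^2,\ \ \varepsilon-g(w)^2\Bigr).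
\]
For the leaf $\{g>0\}$ let $K_r=\iota(\{w\in B_r:g(w)\ge r\})$ and replace the last atom by $g(w)-r+\varepsilon$. In both cases $K_r$ is a definable family of compact subsets of $J^q$ that increases to the image of the leaf, and $u_{r,\varepsilon}$ is a term of depth $q+1$ and size $2$. If $x\in K_r$, the choice $w=\iota^{-1}(x)$ shows $u_{r,\varepsilon}(x)>0$. The set $\{u_{r,\varepsilon}\ge0\}$ consists of the $x$ for which some $w\in B_r$ has $|x-\iota(w)|\le\varepsilon$ and $g(w)^2\le\varepsilon$, respectively $g(w)\ge r-\varepsilon$. These compact sets decrease as $\varepsilon\downarrow0$. If $x$ lies in all of them, a limit point in $B_r$ of the corresponding $w$ shows $x\in K_r$. Lemma~\ref{lem:monotone} gives $u_{r,\varepsilon}\rightsquigarrow K_r$.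

\emph{Union, intersection, projection.} Take $\bigcup_iK^i_r$, $\bigcap_iK^i_r$, $\pi(K_r)$ and use (O1), (O2), (O3). For the intersection, a point lying in some $K^i_{r_i}$ for every $i$ lies in all $K^i_r$ with $r=\min_ir_i$. In (O3) the forgotten coordinate is arbitrary.

\emph{Product with $\mathbb R$.} For $S\times J\subset J^{q+1}$ take $(K_r\times[-1,1])\cap[-1+r,1-r]^{q+1}$, which increases to $S\times J$, and use (O0), \eqref{eq:cube} and (O2). The size grows from $s$ to $s+q+3$ and the depth by $q+3$. For $J\times S$ exchange the factors.

\emph{Complement.} This is Lemma~\ref{lem:complement}.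

In every case the depth exceeds the largest depth of the children by at most $C_F$, and the size is at most $C_F$ times the sum of the sizes of the children. After at most $F$ levels the depth is $\le C_F$ and the size is $\le2C_F^FD$.
\end{proof}

The term $u_{r,\varepsilon}$ evaluates $g$ at a bound variable $w$ tied to $x$ only by $|x-\iota(w)|\le\varepsilon$, and never at $\iota^{-1}(x)$. This is how the behavior of $g$ at the boundary of its domain, the difference between the restricted and the unrestricted case, drops out of the argument.

\section{Critical points of terms}\label{sec:critical}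

Fix a term $u$ in $x=(x_1,\dots,x_\ell)$ of depth $\le h$ and size $\le s$. We want a substitute for Step 2 of the model case. The direct argument given there does not survive nesting, since a $\min$ may now be taken over functions that are themselves not differentiable, so we use Clarke's calculus.

\subsection{Generalized gradients}

Let $f$ be locally Lipschitz on an open subset of $\mathbb R^k$. Put
\[
f^\circ(p;v)=\limsup_{p'\to p,\ t\downarrow0}\frac{f(p'+tv)-f(p')}t,\qquad\partial f(p)=\{\xi:\xi\cdot v\le f^\circ(p;v)\text{ for all }v\}.
\]
By \cite[Theorem 2.5.1]{Clarke},
\begin{equation}\label{eq:clarke}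
\partial f(p)=\operatorname{conv}\bigl\{\lim\nabla f(p_n):p_n\to p,\ f\text{ differentiable at }p_n,\ \nabla f(p_n)\text{ converges}\bigr\}.
\end{equation}
Write $\xi\in\partial^+f(p)$ if $f(p')\le f(p)+\xi\cdot(p'-p)+o(|p'-p|)$ as $p'\to p$, and $\xi\in\partial^-f(p)$ if the reverse inequality holds. Then
\begin{equation}\label{eq:pm}
\partial^+f(p)\cup\partial^-f(p)\subset\partial f(p).
\end{equation}
Indeed, if $\xi\in\partial^-f(p)$, take $p'=p$ in the definition of $f^\circ$: the quotient is $\ge\xi\cdot v-o(1)$. If $\xi\in\partial^+f(p)$, take $p'=p-tv$: the quotient is $(f(p)-f(p-tv))/t\ge\xi\cdot v-o(1)$.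

\subsection{An upper bound for the generalized gradient}

A supremum over an interval may be attained at an endpoint, where the derivative need not vanish. To treat both cases by one equation, write a variable $v$ bound over $[c_v-\delta_v,c_v+\delta_v]$ as $v=c_v+\delta_v\cos\theta_v$ and quantify over $\theta_v\in[0,2\pi]$. A $C^1$ function of $v$ that is extremal at an endpoint is, as a function of $\theta_v\in\mathbb R$, critical there.

Let $\nu$ be a subterm of $u$, that is, an occurrence of a subexpression, lying in the scope of $j$ quantifiers, ordered from the outside in. Put $k(\nu)=\ell+j\le\ell+h$. Then $\nu$ defines a function $u_\nu$ of $p=(x,\theta_1,\dots,\theta_j)\in\mathbb R^{k(\nu)}$, $2\pi$-periodic in each $\theta$. It is Lipschitz on $V\times\mathbb R^j$ for every ball $V\subset\mathbb R^\ell$: for an atom because it is $C^1$ and periodic, so that its gradient is bounded there; and $\max,\min,\sup,\inf$ of functions with a common Lipschitz constant have the same constant. Define $\Gamma_\nu(p)\subset\mathbb R^{k(\nu)}$ recursively.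
\begin{itemize}
\item If $\nu$ is an atom, $\Gamma_\nu(p)=\{\nabla u_\nu(p)\}$, the gradient in $(x,\theta)$.
\item If $\nu$ is a $\max$ or $\min$ of $\nu_1,\dots,\nu_n$, then $\Gamma_\nu(p)=\operatorname{conv}\bigcup\{\Gamma_{\nu_i}(p):u_{\nu_i}(p)=u_\nu(p)\}$.
\item If $\nu$ is a $\sup$ or $\inf$ of $\nu'$, then $\Gamma_\nu(p)$ is the convex hull of the $\xi$ such that $(\xi,0)\in\Gamma_{\nu'}(p,\theta)$ for some $\theta\in[0,2\pi]$ with $u_{\nu'}(p,\theta)=u_\nu(p)$.
\end{itemize}

\begin{lemma}\label{lem:gamma}
For every subterm $\nu$ and every $p$ we have $\partial u_\nu(p)\subset\Gamma_\nu(p)$.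
\end{lemma}

\begin{proof}
First we show by induction that $\Gamma_\nu$ is convex-valued, bounded on bounded sets, and has closed graph. For atoms this holds because the gradient is continuous. Convexity holds by definition, and boundedness passes to convex hulls, the range $[0,2\pi]$ being bounded. Let $p_n\to p$, $\xi_n\in\Gamma_\nu(p_n)$, $\xi_n\to\xi$. By Carath\'eodory's theorem $\xi_n$ is a convex combination of $k(\nu)+1$ elements of the set whose hull defines $\Gamma_\nu(p_n)$, each attached to an index $i$ or an angle $\theta$. Pass to a subsequence along which the weights, the elements (bounded by induction) and the angles converge and the indices are constant. The conditions $u_{\nu_i}(p_n)=u_\nu(p_n)$, respectively $u_{\nu'}(p_n,\theta_n)=u_\nu(p_n)$, pass to the limit by continuity, and membership in $\Gamma_{\nu_i}$, respectively $\Gamma_{\nu'}$, passes to the limit by induction. So $\xi\in\Gamma_\nu(p)$.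

Now we prove the lemma by induction. By \eqref{eq:clarke}, closedness of the graph and convexity, it suffices to show $\nabla u_\nu(p)\in\Gamma_\nu(p)$ at points $p$ where $u_\nu$ is differentiable. For an atom this is the definition. Let $\nu=\sup\nu'$ and let $\theta$ attain the supremum at $p$. For all $(p',\theta')$, by periodicity,
\[
u_{\nu'}(p',\theta')\le u_\nu(p')=u_{\nu'}(p,\theta)+\nabla u_\nu(p)\cdot(p'-p)+o(|p'-p|).
\]
So $(\nabla u_\nu(p),0)\in\partial^+u_{\nu'}(p,\theta)\subset\Gamma_{\nu'}(p,\theta)$ by \eqref{eq:pm} and induction, and $\nabla u_\nu(p)\in\Gamma_\nu(p)$. Let $\nu=\max_i\nu_i$ and $u_{\nu_i}(p)=u_\nu(p)$. Then $u_{\nu_i}\le u_\nu$ with equality at $p$, so $\nabla u_\nu(p)\in\partial^+u_{\nu_i}(p)\subset\Gamma_{\nu_i}(p)\subset\Gamma_\nu(p)$. For $\inf$ and $\min$ the inequalities are reversed and $\partial^-$ replaces $\partial^+$.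
\end{proof}

\subsection{Skeletons}

An element of $\Gamma_u(x)$ is certified by $k(\nu)+1$ choices at each level. The combinatorial part of such a certificate plays the role of the triple in the model case.

A \emph{skeleton} $\sigma$ of $u$ is a rooted tree with ordered children whose nodes are labeled by subterms, built as follows; we write $\nu$ both for a node and for its label. The root is labeled $u$. A node labeled by a $\max$ or $\min$ has $k(\nu)+1$ children, labeled by arguments of that $\max$ or $\min$, repetitions allowed. A node labeled by a quantifier has $k(\nu)+1$ children, all labeled by the quantified subterm; the edges to them are called \emph{quantifier edges}. Nodes labeled by atoms are \emph{terminal}. A skeleton sits inside the full tree of depth $h$ and branching $\ell+h+1$, which has at most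
\[
L=(\ell+h+1)^{h+1}
\]
nodes. A $\max$ or $\min$ has at most $s$ arguments, since each contains an atom, so the label of a node is one of at most $s$ possibilities given its parent. Hence there are at most $s^L$ skeletons.

To $\sigma$ we attach real unknowns: $x\in\mathbb R^\ell$; the common value $\tau$; a weight $\lambda_e$ for each edge $e$; and a pair $(a_e,b_e)$ for each quantifier edge $e$. Let $c_e,\delta_e$ be the center and half-length of the interval of the quantifier at $e$. The unknown $a_e$ is the value given to the bound variable below $e$, and $b_e$ stands for $\sin\theta$. The path from the root to a node in the scope of $j$ quantifiers contains exactly $j$ quantifier edges $e_1,\dots,e_j$, one for each quantifier. At a terminal node $\nu$ the atom thus becomes a function $\phi_\nu(x,a_{e_1},\dots,a_{e_j})$. Let $U_\sigma$ be the domain where, for each terminal node of kind (b), the tuple of the $a_e$ substituted into $g$ lies in the domain of $g$; the other unknowns are unrestricted. On $U_\sigma$ define vectors $\gamma_\nu\in\mathbb R^{k(\nu)}$ from the terminal nodes upward, writing $\gamma_e$ for the vector of the child at the end of $e$: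
\begin{itemize}
\item terminal node: $\gamma_\nu=\bigl(\nabla_x\phi_\nu,\ -\delta_{e_1}b_{e_1}\partial_{a_{e_1}}\phi_\nu,\ \dots,\ -\delta_{e_j}b_{e_j}\partial_{a_{e_j}}\phi_\nu\bigr)$;
\item $\max$ or $\min$: $\gamma_\nu=\sum_e\lambda_e\gamma_e$, the sum over the edges from $\nu$ to its children;
\item quantifier: $\gamma_\nu=\sum_e\lambda_e\gamma'_e$, where $\gamma_e=(\gamma'_e,\gamma''_e)$ with $\gamma''_e\in\mathbb R$.
\end{itemize}
When $a_{e_i}=c_{e_i}+\delta_{e_i}\cos\theta_i$ and $b_{e_i}=\sin\theta_i$, the chain rule shows that $\gamma_\nu=\nabla u_\nu(x,\theta_1,\dots,\theta_j)$ at a terminal node. Let $\mathcal Z_\sigma\subset U_\sigma$ be the solution set of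
\begin{equation}\label{eq:skeleton}
\begin{aligned}
&(a_e-c_e)^2/\delta_e^2+b_e^2=1,\quad\gamma''_e=0&&\text{for each quantifier edge }e,\\
&\textstyle\sum_e\lambda_e=1&&\text{at each nonterminal node},\\
&\phi_\nu=\tau&&\text{at each terminal node }\nu.
\end{aligned}
\end{equation}
Let $\gamma_\sigma:\mathcal Z_\sigma\to\mathbb R^\ell$ be the vector at the root, let $\mathcal Z_\sigma(\xi)=\{\gamma_\sigma=\xi\}$, and let $\Lambda_\sigma\subset\mathbb R^{2\ell}$ be the set of pairs $(x,\xi)$ such that $\mathcal Z_\sigma(\xi)$ has a point over $x$. All these sets are definable. As in the model case, the weights are not required to be nonnegative and the $a_e$ are not required to be extremal.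

\begin{example}\label{ex:abs}
Let $\ell=1$ and $u(x)=\inf_{y\in[-1,1]}xy=-|x|$. The atom is $x\cos\theta$, with gradient $(\cos\theta,-x\sin\theta)$. For $x>0$ the infimum is attained only at $\theta=\pi$, and $\Gamma_u(x)=\{-1\}$; for $x=0$ every $\theta$ attains it, and $\Gamma_u(0)=[-1,1]$. There is one skeleton, with two quantifier edges, and $\mathcal Z_\sigma(\xi)$ is given by
\[
a_e^2+b_e^2=1,\quad b_ex=0,\quad xa_e=\tau\quad(e=1,2),\qquad\lambda_1+\lambda_2=1,\qquad\lambda_1a_1+\lambda_2a_2=\xi.
\]
If $x\ne0$, then $b_e=0$ and $a_1=a_2=\pm1$, so $\xi=\pm1$. If $x=0$, then $a_1=1$, $a_2=-1$ give every $\xi\in\mathbb R$. Thus $\Lambda_\sigma=(\{0\}\times\mathbb R)\cup(\mathbb R\times\{\pm1\})$. It is larger than the graph of $\Gamma_u$ but still one-dimensional. For $\xi\ne\pm1$ the set $\mathcal Z_\sigma(\xi)$ is infinite, yet it lies over the single point $x=0$.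
\end{example}

\begin{lemma}\label{lem:cert}
If $\xi\in\Gamma_u(x)$, then $(x,\xi)\in\Lambda_\sigma$ for some skeleton $\sigma$.
\end{lemma}

\begin{proof}
Put $\tau=u(x)$. We build $\sigma$ from the root down and attach to each node $\nu$ a point $p_\nu$ with $u_\nu(p_\nu)=\tau$ and a vector $\xi_\nu\in\Gamma_\nu(p_\nu)$. At the root, $p=x$ and the vector is $\xi$. At a $\max$ or $\min$, Carath\'eodory's theorem gives $\xi_\nu=\sum_e\lambda_e\xi_e$ with $k(\nu)+1$ summands, $\sum_e\lambda_e=1$, $\xi_e\in\Gamma_{\nu_{i_e}}(p_\nu)$ and $u_{\nu_{i_e}}(p_\nu)=\tau$; the children are labeled $\nu_{i_e}$ and receive $p_\nu$ and $\xi_e$. At a quantifier over $\nu'$, it gives $\xi_\nu=\sum_e\lambda_e\xi'_e$ with $(\xi'_e,0)\in\Gamma_{\nu'}(p_\nu,\theta_e)$ and $u_{\nu'}(p_\nu,\theta_e)=\tau$; the children receive $(p_\nu,\theta_e)$ and $(\xi'_e,0)$, and we set $a_e=c_e+\delta_e\cos\theta_e$, $b_e=\sin\theta_e$. The resulting point lies in $U_\sigma$ by the third rule for terms. At terminal nodes $\phi_\nu=u_\nu(p_\nu)=\tau$ and $\gamma_\nu=\nabla u_\nu(p_\nu)=\xi_\nu$. Going upward, $\gamma_\nu=\xi_\nu$ at every node. Hence $\gamma''_e=0$ on quantifier edges and $\gamma_\sigma=\xi$.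
\end{proof}

For a $C^2$ function $f$, the graph of $\nabla f$ is an $\ell$-dimensional submanifold of $\mathbb R^{2\ell}$ on which the symplectic form $\sum_kd\xi_k\wedge dx_k$ vanishes, because $\sum_k\xi_kdx_k=df$ is exact there. The same mechanism, with the unknown $\tau$ in the role of $f$, bounds the dimension of $\Lambda_\sigma$.

\begin{lemma}\label{lem:lagrange}
We have $\dim\Lambda_\sigma\le\ell$. Hence for all $\xi\in\mathbb R^\ell$ outside a definable set of dimension $<\ell$, the set $\{x:(x,\xi)\in\Lambda_\sigma\}$ is finite.
\end{lemma}

\begin{proof}
Suppose $\dim\Lambda_\sigma\ge\ell+1$. By (T1), $\Lambda_\sigma$ contains the graph of a definable $C^2$ map on an open subset of $\mathbb R^e$, $e\ge\ell+1$, up to a permutation of coordinates. Restricting to an affine subspace, we obtain a definable $C^2$ immersion $(x,\xi):O\to\mathbb R^{2\ell}$ of a ball $O\subset\mathbb R^{\ell+1}$ with image in $\Lambda_\sigma$. By (T2) it lifts to a definable map $(x,\tau,\lambda,a,b):O\to\mathcal Z_\sigma$ along which $\gamma_\sigma=\xi$, and by (T1) the lift is $C^2$ after shrinking $O$. The map $((a_e-c_e)/\delta_e,b_e)$ from the ball to the unit circle has the form $(\cos\theta_e,\sin\theta_e)$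 with $\theta_e$ of class $C^2$. For a node $\nu$ with quantifier edges $e_1,\dots,e_j$ above it, let $p_\nu=(x,\theta_{e_1},\dots,\theta_{e_j}):O\to\mathbb R^{k(\nu)}$. We claim that, as $1$-forms on $O$,
\[
\gamma_\nu\cdot dp_\nu=d\tau\qquad\text{for every node }\nu.
\]
At a terminal node, differentiate the identity $u_\nu(p_\nu)=\tau$; this needs only $u_\nu\in C^1$. At a $\max$ or $\min$ the children have the same $p$ as $\nu$, so $\gamma_\nu\cdot dp_\nu=\sum_e\lambda_e\,d\tau=d\tau$. At a quantifier, the claim for the child along $e$ reads $d\tau=\gamma'_e\cdot dp_\nu+\gamma''_e\,d\theta_e=\gamma'_e\cdot dp_\nu$; multiply by $\lambda_e$ and sum.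

At the root, $d\tau=\sum_k\xi_k\,dx_k$. Since $\tau,\xi,x$ are $C^2$ on $O$, the exterior derivative gives $0=\sum_kd\xi_k\wedge dx_k$. So the differential of the immersion has as its image an $(\ell+1)$-dimensional subspace $V$ of $\mathbb R^{2\ell}$ on which the standard symplectic form vanishes. Then $V$ is contained in its symplectic complement, which has dimension $2\ell-(\ell+1)=\ell-1$. This is impossible.

The set $\Xi$ of $\xi$ with infinite fiber is definable, since infinite means dimension $\ge1$, and (T3) gives $\dim\Xi\le\dim\Lambda_\sigma-1<\ell$.
\end{proof}

\begin{lemma}\label{lem:jet}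
For every $\xi$, the set $\mathcal Z_\sigma(\xi)$ is a jet variety of type $(\ell+1+3L,\ h+8)$ over $\mathcal H$.
\end{lemma}

\begin{proof}
Let $z$ be the tuple of all unknowns; there are at most $\ell+1+3L$ of them. Let $g_1,\dots,g_k$, $k\le L$, be the functions at the terminal nodes of kind (b), and $z_{I_i}$ the tuples of $a_e$ at which they are evaluated. The coordinates in $z_{I_i}$ are distinct, because distinct bound variables correspond to distinct edges on the path to the node, and $U_\sigma$ is by definition the domain $\{z_{I_i}\in B_{g_i}\text{ for all }i\}$. We bound degrees in the quantities \eqref{eq:jet}. The equations $\phi_\nu=\tau$, the circle equations and the weight equations have degree $\le4$. For an atom of kind (a), $\kappa'(v)=-v\kappa(v)^3$ shows that a partial derivative has degree $\le3+4=7$, so the entries of $\gamma_\nu$ have degree $\le8$. For an atom of kind (b) they are $0$ or $-\delta_eb_e\,\chi'(g)\,\partial_kg$, of degree $\le3$. Each step upward multiplies by a weight and raises the degree by $1$, at most $h$ times. So the equations $\gamma''_e=0$ and $\gamma_\sigma=\xi$ have degree $\le h+8$.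
\end{proof}

\section{Proof of the reduction}\label{sec:final}

\begin{proof}[Proof of Proposition~\ref{prop:reduction}]
Let $K_r$, $u_{r,\varepsilon}$ be the exhaustion of $\iota(A)\subset J^\ell$ from Proposition~\ref{prop:exhaust}, of depth $\le h=C_F$ and size $\le s=C_FD$. The sets $A$ and $\iota(A)$ are homeomorphic. Let $p_1,\dots,p_M$, $M\ge1$, lie in distinct components of $\iota(A)$.

\emph{Choice of $r$, $\rho$, $\varepsilon$.} Fix $r$ with all $p_i\in K_r$. Since $K_r\subset\iota(A)$, the $p_i$ lie in distinct components $K^{(1)},\dots,K^{(M)}$ of $K_r$. By (T1), $K_r$ has finitely many components, all compact. Choose $\rho>0$ such that $4\rho$ is smaller than the distance between any two of them and than the distance from $K_r$ to the boundary of the cube. Fix $\varepsilon$ such that $u=u_{r,\varepsilon}$ satisfies $K_r\subset\mathcal N_\rho(\{u>0\})$ and $\{u\ge0\}\subset\mathcal N_\rho(K_r)$ in the cube.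

\emph{One critical point for each $p_i$.} The open sets $W_i=\{x:d(x,K^{(i)})<2\rho\}$ have disjoint closures contained in $J^\ell$. If $x\in\partial W_i$, then $d(x,K^{(i)})=2\rho$ and the distance from $x$ to every other component of $K_r$ exceeds $4\rho-2\rho$; so $d(x,K_r)=2\rho>\rho$ and $u(x)<0$. On the other hand $d(p_i,\{u>0\})\le\rho<2\rho$, so $u>0$ at some point of $W_i$. By Lemma~\ref{lem:intmax}, for all small $\xi$ the function $u-\xi\cdot x$ has a local maximum at some $x_i\in W_i$, for each $i$. Then $u(x')\le u(x_i)+\xi\cdot(x'-x_i)$ near $x_i$, so $\xi\in\partial^+u(x_i)\subset\partial u(x_i)\subset\Gamma_u(x_i)$ by \eqref{eq:pm} and Lemma~\ref{lem:gamma}. By Lemma~\ref{lem:cert}, there is a skeleton $\sigma_i$ such that $\mathcal Z_{\sigma_i}(\xi)$ has a point over $x_i$.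

\emph{Counting.} The exceptional sets of Lemma~\ref{lem:lagrange}, for the finitely many skeletons, have a union of dimension $<\ell$, which has empty interior. Choose $\xi$ small and outside it. Then each $\mathcal Z_\sigma(\xi)$ has finite projection to $x$-space, so each of its components projects to a single point. The $x_i$ are distinct, so they come from distinct pairs consisting of a skeleton $\sigma$ and a component of $\mathcal Z_\sigma(\xi)$. As $\ell\le2F$, the numbers $L$, $\ell+1+3L$ and $h+8$ are bounded in terms of $F$. Let $C$ be an integer depending only on $F$ that bounds them as well as $F$ and $s/D$. By Lemma~\ref{lem:jet}, each $\mathcal Z_\sigma(\xi)$ is a jet variety of type $(C,C)$ over $\mathcal H$, so it has at most $\mu$ components, and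
\[
M\le s^L\mu\le(CD)^C\mu.\qedhere
\]
\end{proof}

\begin{remark}
The proof gives no control over $r$, $\varepsilon$, $\xi$ or the intervals $[c_e-\delta_e,c_e+\delta_e]$; they are obtained from compactness. They enter the systems \eqref{eq:skeleton} only as coefficients. This is why the bound on jet varieties must be independent of the coefficients, as it is in Theorem~\ref{thm:khov} and in hypothesis (K). O-minimality, by contrast, is used only qualitatively in the proof of Proposition~\ref{prop:reduction}: for the length of the chain $G_j$, for the finiteness of the number of components of $K_r$, and for the generic choice of $\xi$.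
\end{remark}

\begin{thebibliography}{9}

\bibitem{Clarke} Clarke, \emph{Optimization and Nonsmooth Analysis}.

\bibitem{vdD} van den Dries, \emph{Tame topology and o-minimal structures}.

\bibitem{GV} Gabrielov and Vorobjov, \emph{Complexity of computations with Pfaffian and Noetherian functions}, 2004.

\bibitem{Kh} Khovanskii, \emph{Fewnomials}.

\bibitem{Tame} \emph{Tameness in geometry and arithmetic: beyond o-minimality}, \texttt{http://www.wisdom.weizmann.ac.il/\allowbreak\%7Ednovikov/\allowbreak Papers/\allowbreak 978-3-98547-561-2-\allowbreak volume-3-\allowbreak chapter-5434.pdf}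

\end{thebibliography}
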